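# Finitely generated complete groups: the isomorphism relation is countable universal

## Two theorems about coding equivalence relations by groups

A group $G$ is **complete** if its center is trivial and every automorphism of $G$ is inner, that is, of the form $i_g(x)=gxg^{-1}$ for some $g\in G$. Let $\mathcal{FG}$ be the Polish space of marked finitely generated groups introduced by Grigorchuk, and let $\mathcal{FG}_{cmp}=\{G\in\mathcal{FG}\mid G\text{ is complete}\}$, a Borel subset. The isomorphism relation on $\mathcal{FG}_{cmp}$, which ignores markings, is a countable Borel equivalence relation.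

**Theorem 1.** For every countable Borel equivalence relation $E$ on a standard Borel space $X$ there is a Borel map $x\mapsto G_x\in\mathcal{FG}_{cmp}$ with $x\,E\,x'\iff G_x\cong G_{x'}$. Hence isomorphism on $\mathcal{FG}_{cmp}$ is countable universal.

**Theorem 2.** Let $C$ be any countable group and $E$ a countable Borel equivalence relation on a standard Borel space $X$. There is a Borel map $x\mapsto G_x\in\mathcal{FG}$ such that every $G_x$ is a centerless group marked by 2 generators, $\mathrm{Out}(G_x)\cong C$, and $x\,E\,x'\iff G_x\cong G_{x'}$. In particular (take $C=1$), isomorphism of 2-generated complete groups is countable universal.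

Theorem 1 answers, positively, Conjecture 1.2 of the paper "Topological Full Groups Of Minimal Subshifts And The Classification Problem For Finitely Generated Complete Groups" (http://math.rutgers.edu/~sthomas/Fg-complete-groups.pdf). That isomorphism on $\mathcal{FG}_{cmp}$ is not smooth was known; Theorem 1 says that it is as complicated as a countable Borel equivalence relation can be.

The restrictions in Theorem 2 are forced. A centerless group with one generator is abelian, hence trivial, so two generators is the least possible number. An automorphism of a finitely generated group is determined by the images of the generators, so its outer automorphism group is always countable.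

Theorem 1 is proved first, and its proof does not use the last three sections, which prove Theorem 2.

## Complete groups, marked groups, Borel reductions

**Complete groups.** The group $S_3$ is complete: its center is trivial, and an automorphism permutes the three transpositions, which generate, so $|\mathrm{Aut}(S_3)|\le 6$, while the inner automorphisms already number $6$. A classical theorem says that the finite symmetric groups $S_n$ are complete for $n\ne2,6$. No nontrivial abelian group is complete. We write $\mathrm{Out}(G)=\mathrm{Aut}(G)/\mathrm{Inn}(G)$, so $G$ is complete exactly when it is centerless with $\mathrm{Out}(G)=1$.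

**Marked groups.** A point of $\mathcal{FG}$ is a finitely generated group together with a finite sequence of generators, up to isomorphism of marked groups. Repetitions and trivial entries in the sequence are allowed. Thus $(\mathbb Z,(1))$, $(\mathbb Z,(1,0))$ and $(\mathbb Z,(2,3))$ are three different points with the same underlying group. A group marked by $n$ generators is determined by the set of words in $n$ letters and their inverses that are trivial in it. For us only the following matters: a map $x\mapsto G_x$ into groups marked by $n$ generators is Borel if and only if, for each word $w$, the set $\{x: w=1\text{ in }G_x\}$ is Borel.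

**Borel equivalence relations.** A countable Borel equivalence relation on a standard Borel space $X$ is an equivalence relation that is a Borel subset of $X\times X$ and has countable classes. A Borel map $f:X\to Y$ is a *Borel reduction* from $E$ to $F$ if $x\,E\,y\iff f(x)\,F\,f(y)$. The relation $E$ is *smooth* if it Borel reduces to equality on some standard Borel space, and a countable Borel equivalence relation is *countable universal* if every countable Borel equivalence relation Borel reduces to it.

A non-smooth example is $E_0$ on $2^{\mathbb N}$, where $x\,E_0\,y$ means $x(n)=y(n)$ for all but finitely many $n$. If $f$ were a Borel reduction of $E_0$ to equality on $2^{\mathbb N}$, each set $\{x:f(x)(n)=1\}$ would be Borel and $E_0$-invariant, hence a tail event. By Kolmogorov's zero-one law it would have measure $0$ or $1$ for the coin-flipping measure. So $f$ would be constant on a set of measure $1$. That set would lie in one $E_0$-class, which is countable and so of measure $0$, a contradiction.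

**Easy cases of Theorem 1.** If $E$ is equality on $\mathbb N$, send $n$ to $S_{n+7}$; the orders distinguish the groups. If $E$ is equality on $2^{\mathbb N}$, we need continuum many pairwise non-isomorphic finitely generated complete groups, chosen in a Borel way. Finite groups no longer suffice, as there are only countably many of them. We use this as the test case.

**Facts quoted.** The proof uses the following published facts.

* (F1) Kazhdan: $SL_3(\mathbb Z)$ has property (T).
* (F2) Delorme: a countable group with property (T) has a fixed point in every affine isometric action on a Hilbert space.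
* (F3) Hua–Reiner (Trans. AMS 71 (1951)): every automorphism of $GL_3(\mathbb Z)$ is $X\mapsto aXa^{-1}$ or $X\mapsto aX^{-T}a^{-1}$ with $a\in GL_3(\mathbb Z)$, where $X^{-T}=(X^{-1})^T$.
* (F4) Sanov: $\Gamma(2)=\{A\in SL_2(\mathbb Z):A\equiv I\bmod 2\}$ is $\{\pm I\}\times$ the free group on $\begin{pmatrix}1&2\\0&1\end{pmatrix},\begin{pmatrix}1&0\\2&1\end{pmatrix}$.
* (F5) Feldman–Moore: every countable Borel equivalence relation is the orbit relation of a Borel action of a countable group.
* (F6) Minkowski: the kernel of $SL_3(\mathbb Z)\to SL_3(\mathbb Z/3)$ is torsion-free.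
* (F7) B. H. Neumann: a group is not a finite union of cosets of infinite-index subgroups. (Used only for Theorem 2.)

From (F3) we get the automorphisms of $SL_3(\mathbb Z)$. Since $GL_3(\mathbb Z)=SL_3(\mathbb Z)\times\{\pm I\}$, an automorphism $\alpha$ of $SL_3(\mathbb Z)$ extends to $GL_3(\mathbb Z)$ by $\pm X\mapsto\pm\alpha(X)$. So $\alpha$ has one of the two forms in (F3), and replacing $a$ by $-a$ if necessary we may take $a\in SL_3(\mathbb Z)$.

A word on (F2). An affine isometric action of $\Gamma$ on a Hilbert space has the form $\xi\mapsto\gamma\xi+b(\gamma)$ with $\gamma$ acting linearly by a unitary representation and $b(\gamma\delta)=\gamma b(\delta)+b(\gamma)$. A finite group always has a fixed point, the barycenter of an orbit. The group $\mathbb Z$ acting on $\mathbb R$ by translations has none.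

Permutations are composed from right to left. $\mathrm{FSym}(\Omega)$ is the group of finitely supported permutations of $\Omega$; it is normal in $\mathrm{Sym}(\Omega)$.

## Groups between $\mathrm{FSym}(\Omega)$ and $\mathrm{Sym}(\Omega)$

To build complete groups one wants groups whose automorphisms are visible. The next lemma says that every group containing all finitary permutations of an infinite set remembers that set.

**Lemma 3.** Let $\Omega,\Omega'$ be infinite, $\mathrm{FSym}(\Omega)\le G\le\mathrm{Sym}(\Omega)$ and $\mathrm{FSym}(\Omega')\le G'\le\mathrm{Sym}(\Omega')$. Then $G$ is centerless, and every isomorphism $\varphi:G\to G'$ has the form $\varphi(g)=fgf^{-1}$ for a bijection $f:\Omega\to\Omega'$.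

*Proof.* **Step 1: the center.** If $s\in\mathrm{Sym}(\Omega)$ commutes with $(a\,b)$ for every $b\neq a$, then $s$ preserves each set $\{a,b\}$, hence also their intersection $\{a\}$. So the centralizer of $\mathrm{FSym}(\Omega)$ in $\mathrm{Sym}(\Omega)$ is trivial, and $G$ is centerless.

**Step 2: transpositions can be recognized inside the abstract group $G$.** We claim that an element $t\in G$ of order $2$ is a transposition if and only if $t\cdot gtg^{-1}$ has order at most $3$ for all $g\in G$. A product of two transpositions has order $1$, $2$ or $3$, which gives one direction. Suppose now that $t$ has order $2$ and at least two $2$-cycles.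

If $t$ has at least four $2$-cycles $(1\,2)(3\,4)(5\,6)(7\,8)\cdots$, choose $g\in\mathrm{Sym}\{1,\dots,8\}\le G$ such that $gtg^{-1}$ acts on $\{1,\dots,8\}$ as $(2\,3)(4\,5)(6\,7)(8\,1)$. On these eight points $t\cdot gtg^{-1}$ is $(1\,7\,5\,3)(2\,4\,6\,8)$, so its order is not at most $3$.

If $t$ has two or three $2$-cycles, write $t=(1\,2)(3\,4)\sigma$ with $\sigma$ trivial or a transposition disjoint from $\{1,2,3,4\}$, and let $5$ be a fixed point of $t$. Choose $g\in\mathrm{FSym}(\Omega)$ fixing $\mathrm{supp}\,\sigma$ pointwise with $g(1\,2)(3\,4)g^{-1}=(2\,3)(4\,5)$. Then $gtg^{-1}=(2\,3)(4\,5)\sigma$ and $t\cdot gtg^{-1}=(1\,2)(3\,4)(2\,3)(4\,5)\sigma^2=(1\,2\,4\,5\,3)$, of order $5$. This proves the claim, so $\varphi$ maps the transpositions of $G$ bijectively onto those of $G'$.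

**Step 3: points can be recognized.** Two distinct transpositions fail to commute exactly when their supports meet in one point. So a family of pairwise non-commuting transpositions is a pairwise intersecting family of $2$-sets. Such a family is contained in a star (all members contain one point) or in a triangle. Indeed, suppose it is not contained in a star, and let $\{a,b\},\{a,c\}$ be two distinct members. Some member misses $a$, and it must be $\{b,c\}$. A member containing $a$ must meet $\{b,c\}$, so it is $\{a,b\}$ or $\{a,c\}$; a member missing $a$ is $\{b,c\}$. So an infinite family lies in a star. Hence the infinite maximal families are exactly the stars $T_a=\{(a\,b):b\neq a\}$, where each $T_a$ is maximal because $T_a\subseteq T_b$ forces $a=b$.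

The isomorphism $\varphi$ therefore permutes stars: there is a bijection $f:\Omega\to\Omega'$ with $\varphi(T_a)=T_{f(a)}$. Since $T_a\cap T_b=\{(a\,b)\}$ for $a\ne b$, we get $\varphi((a\,b))=(f(a)\,f(b))$.

**Step 4: $\varphi$ is conjugation by $f$.** For $g\in G$ and all $b\ne a$,
$$\big(\varphi(g)f(a)\ \ \varphi(g)f(b)\big)=\varphi\big(g(a\,b)g^{-1}\big)=\big(f(ga)\ \ f(gb)\big).$$
Comparing the supports for two different values of $b$ gives $\varphi(g)f(a)=f(ga)$, that is, $\varphi(g)=fgf^{-1}$. $\square$

Consequently, for such a $G$ with normalizer $\mathcal N$ in $\mathrm{Sym}(\Omega)$, every automorphism is conjugation by an element of $\mathcal N$. This element is unique, since the centralizer of $\mathrm{FSym}(\Omega)$ is trivial. So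
$$\mathrm{Aut}(G)\cong\mathcal N,\qquad \mathrm{Out}(G)\cong\mathcal N/G. \tag{1}$$

Examples: $\mathrm{Sym}(\mathbb N)$ is complete but uncountable. $\mathrm{FSym}(\mathbb N)$ has automorphism group $\mathrm{Sym}(\mathbb N)$, so it is far from complete, and it is not finitely generated. In between, let $s$ be the shift $n\mapsto n+1$ of $\mathbb Z$. The group $\mathrm{FSym}(\mathbb Z)\langle s\rangle$ is generated by $s$ and $(0\,1)$, because the conjugates $(n\ \,n{+}1)$ generate $\mathrm{FSym}(\mathbb Z)$. It is not complete: the reflection $n\mapsto-n$ normalizes it but does not lie in it, since each of its elements agrees with a translation off a finite set.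

So we look for groups $\mathrm{FSym}(\Omega)\rho(\Delta)$, where a finitely generated group $\Delta$ acts on $\Omega$ transitively by $\rho$, which are their own normalizers and in which the action codes a given $x\in X$.

## Three involutions on a ray, and the loss of finitely many bits

Take the test case: $E$ is equality on $2^{\mathbb N}$. Three involutions on a countable set are the same as an action of the free product $W=C_2*C_2*C_2=\langle p\rangle*\langle q\rangle*\langle r\rangle$, and an $x\in2^{\mathbb N}$ is easily written into such an action. On $\mathbb N$ let $p$ swap $2k\leftrightarrow2k+1$ for all $k$, and let $q$ fix $0$ and swap $2k+1\leftrightarrow2k+2$. Let $r=r_x$ fix $0$ and $1$, swap $4i+2\leftrightarrow4i+3$, and swap $4i+4\leftrightarrow4i+5$ if $x(i)=1$, fixing both if $x(i)=0$.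

The action is transitive, and the $W$-set $\mathbb N_x$ determines $x$: the point $0$ is the only fixed point of $q$, applying $p,q,p,\dots$ to it reaches $1,2,3,\dots$ in order, and then $x(i)=0$ if and only if $r$ fixes $4i+4$. The same argument shows that $\mathbb N_x$ has no nontrivial $W$-automorphism.

The first thing to try is therefore $P_x=\mathrm{FSym}(\mathbb N)\langle p,q,r_x\rangle$. It fails at a precise point. If $x$ and $x'$ differ in finitely many coordinates, then $r_xr_{x'}$ is the product of the transpositions $(4i{+}4\ \ 4i{+}5)$ over the finitely many $i$ with $x(i)\ne x'(i)$. It is finitary, so $P_x=P_{x'}$. *Equal groups, different $x$*: the group only sees the action modulo finite errors, and $\mathrm{FSym}$, which made automorphisms visible, also erases any finite amount of information.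

We could try to code $x$ redundantly. What is done here instead is to choose the acting group so that finite errors can always be repaired.

## Property (T) repairs finite errors

From now on $\Gamma=SL_3(\mathbb Z)$.

**Lemma 4.** Let $\Omega,\Omega'$ be infinite transitive $\Gamma$-sets with actions $\rho,\rho'$, let $\alpha\in\mathrm{Aut}(\Gamma)$, and let $f:\Omega\to\Omega'$ be a bijection with $f\rho(\gamma)f^{-1}\in\mathrm{FSym}(\Omega')\rho'(\alpha(\gamma))$ for all $\gamma\in\Gamma$. Then there is a bijection $f':\Omega\to\Omega'$, equal to $f$ off a finite set, with $f'\rho(\gamma)=\rho'(\alpha(\gamma))f'$ for all $\gamma\in\Gamma$.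

*Proof.* **Step 1: turn the errors into a cocycle.** Let $\Gamma$ act on $Z=\Omega\times\Omega'$ by $\gamma(\omega,\omega')=(\rho(\gamma)\omega,\rho'(\alpha(\gamma))\omega')$, and let $M\subset Z$ be the graph of $f$. Then $\gamma M$ is the graph of $\rho'(\alpha(\gamma))f\rho(\gamma)^{-1}$. Writing $f\rho(\gamma)f^{-1}=\tau\rho'(\alpha(\gamma))$ with $\tau$ finitary, this map equals $\tau^{-1}f$, which differs from $f$ at finitely many points. So $\gamma M\triangle M$ is finite and $b(\gamma)=1_{\gamma M}-1_M$ lies in $\ell^2(Z)$. Moreover
$$b(\gamma\delta)=(1_{\gamma\delta M}-1_{\gamma M})+(1_{\gamma M}-1_M)=\gamma b(\delta)+b(\gamma).$$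

**Step 2: find an invariant function near $1_M$.** By Step 1, $\xi\mapsto\gamma\xi+b(\gamma)$ is an affine isometric action of $\Gamma$ on $\ell^2(Z)$. By (F1) and (F2) it has a fixed point $\xi$. Put $\eta=1_M+\xi$. Then $\gamma\eta=1_{\gamma M}+\gamma\xi=1_{\gamma M}+\xi-b(\gamma)=\eta$, so $\eta$ is $\Gamma$-invariant.

**Step 3: round it to an invariant set near $M$.** The set $M'=\{\mathrm{Re}\,\eta>1/2\}$ is $\Gamma$-invariant. At a point of $M\setminus M'$ we have $1+\mathrm{Re}\,\xi\le1/2$, and at a point of $M'\setminus M$ we have $\mathrm{Re}\,\xi>1/2$. So $M'\triangle M\subseteq\{|\xi|\ge1/2\}$, which is finite because $\xi\in\ell^2(Z)$.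

**Step 4: $M'$ is the graph of a bijection.** The element $\gamma$ maps the fibre $M'\cap(\{\omega\}\times\Omega')$ bijectively onto the fibre over $\rho(\gamma)\omega$, so by transitivity all fibres over $\Omega$ have the same size. All but finitely many of them agree with those of $M$, which have size $1$. As $\Omega$ is infinite, all fibres over $\Omega$ have size $1$. The same argument works over $\Omega'$, where $\Gamma$ acts through $\rho'\circ\alpha$, transitively since $\alpha$ is surjective. So $M'$ is the graph of a bijection $f'$. Invariance of $M'$ says $f'\rho(\gamma)=\rho'(\alpha(\gamma))f'$, and $f'=f$ off a finite set since $M'\triangle M$ is finite. $\square$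

The group $W$ of the previous section has no such fixed-point property: it maps onto $C_2*C_2$ by killing $r$, and $C_2*C_2$ acts on $\mathbb R$ by the reflections in $0$ and $1$, which have no common fixed point.

With $\Gamma$ acting, a finite error does no harm. But now transitive $\Gamma$-sets, that is, subgroups $H\le\Gamma$ up to conjugacy and even up to $\mathrm{Aut}(\Gamma)$, must carry the coding, and coding in $SL_3(\mathbb Z)$ is not as easy as with three involutions. The way out is to find $W$ in a quotient of a subgroup of $\Gamma$ that $H$ itself can recognize: the stabilizer of a plane.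

## The free product $C_2*C_2*C_2$ inside $PGL_2(\mathbb Z)$

Let $D=PGL_2(\mathbb Z)=GL_2(\mathbb Z)/\{\pm I\}$ act on $\mathbb P^1(\mathbb Q)$ with coordinate $t=x/y$ for the line spanned by $(x,y)^T$, so $t=\infty$ is the line spanned by $e_1$. The determinant is well defined on $D$. Let $W\trianglelefteq D$ be the kernel of $D\to GL_2(\mathbb F_2)$, and let $p,q,r\in W$ be the classes of
$$\begin{pmatrix}-1&0\\0&1\end{pmatrix},\quad\begin{pmatrix}-1&2\\0&1\end{pmatrix},\quad\begin{pmatrix}1&0\\2&-1\end{pmatrix},$$
that is, $t\mapsto-t$, $t\mapsto2-t$, $t\mapsto t/(2t-1)$. They are involutions of determinant $-1$.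

**Lemma 5.** (a) $W$ is the free product $\langle p\rangle*\langle q\rangle*\langle r\rangle$. (b) $D=W\rtimes\Sigma$, where $\Sigma\cong S_3$ acts by conjugation on $\{p,q,r\}$ as the full symmetric group, faithfully.

*Proof.* (a) Computing products, $qp$ is the class of $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $pr$ is the class of $\begin{pmatrix}-1&0\\2&-1\end{pmatrix}=-\begin{pmatrix}1&0\\2&1\end{pmatrix}^{-1}$. By (F4), $qp$ and $pr$ freely generate $P\Gamma(2)=\Gamma(2)/\{\pm I\}$, which is the kernel of $\det$ on $W$. As $\det p=-1$, the elements $p,q,r$ generate $W$.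

Let $\pi:\mathcal F=C_2*C_2*C_2\to W$ be the natural surjection. Since $\det\circ\pi$ is the parity of the word length, $\ker\pi$ lies in the subgroup $\mathcal F_0$ of even words. That subgroup is generated by products of two letters, hence by $qp$ and $pr$, because $qr=qp\cdot pr$ and the other products are inverses of these. An element of $\mathcal F_0$ is a word in $qp,pr$. If its image is trivial, the word is trivial in the free group, because the images form a free basis, and so the element was trivial. Hence $\pi$ is injective.

(b) Let $\Sigma$ be generated by the classes of $t\mapsto1/t$ and $t\mapsto1-t$. Both preserve $\{0,1,\infty\}$, acting as $(0\,\infty)$ and $(0\,1)$. So $\Sigma$ acts on this set as $S_3$, and faithfully, since an element of $PGL_2$ fixing three points is trivial. Reduction mod $2$ maps $\{0,1,\infty\}$ equivariantly and bijectively onto $\mathbb P^1(\mathbb F_2)$, and $GL_2(\mathbb F_2)=\mathrm{Sym}(\mathbb P^1(\mathbb F_2))$. So $\Sigma\to GL_2(\mathbb F_2)$ is an isomorphism, and $D=W\rtimes\Sigma$.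

An element of $D$ fixing $0$ and $\infty$ is represented by $\mathrm{diag}(\pm1,\pm1)$, so $p$ is the unique nontrivial one. Conjugating by $\Sigma$, there is a unique nontrivial element of $D$ fixing $1,\infty$, and a unique one fixing $0,1$. Since $q$ fixes $1,\infty$ and $r$ fixes $0,1$, these are $q$ and $r$. So $\Sigma$ permutes $\{p,q,r\}$ exactly as it permutes the $2$-subsets of $\{0,1,\infty\}$: as the full symmetric group, and faithfully. $\square$

**Definition.** A subgroup $K\le W$ is *good* if $q,r,prp\in K$.

For instance $W$ is good and $1$ is not. In the test case, the stabilizer of $0\in\mathbb N_x$ is good: $q$ and $r$ fix $0$, and $prp$ sends $0\mapsto1\mapsto1\mapsto0$. Here is what goodness is for.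

**Lemma 6.** If $K$ is good, no subgroup of finite index in its preimage $\tilde K\le GL_2(\mathbb Z)$ leaves a line of $\mathbb Q^2$ invariant.

*Proof.* $K$ contains $qr$ and $(rp)^2=r\cdot prp$. These are represented by
$$\begin{pmatrix}3&-2\\2&-1\end{pmatrix}=I+\begin{pmatrix}2&-2\\2&-2\end{pmatrix},\qquad\begin{pmatrix}1&0\\4&1\end{pmatrix}=I+\begin{pmatrix}0&0\\4&0\end{pmatrix}.$$
Both have the form $I+Q$ with $Q^2=0$, so their $n$-th powers are $I+nQ$. For $n\neq0$ the only eigenline of the $n$-th power is $\ker Q$, spanned by $(1,1)^T$ in the first case and by $(0,1)^T$ in the second. A finite-index subgroup of $\tilde K$ contains a nonzero power of each matrix. An invariant line would have to be both of these lines. $\square$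

## Plane stabilizers and the groups $G_K$

Let $\Pi=\langle e_1,e_2\rangle\subset\mathbb Q^3$ and
$$B=\mathrm{Stab}_\Gamma(\Pi)=\Big\{\begin{pmatrix}A&w\\0&\det A\end{pmatrix}:A\in GL_2(\mathbb Z),\ w\in\mathbb Z^2\Big\},\qquad V=\Big\{\begin{pmatrix}I&w\\0&1\end{pmatrix}:w\in\mathbb Z^2\Big\}\le B.$$
The map to $A$ is a surjection $B\to GL_2(\mathbb Z)$, so we have a surjection $B\to D$. For a good $K$, let $H=H_K$ be the preimage of $K$ under $B\to D$. It consists of the matrices above with $A\in\tilde K$, and it contains $V$. Put $\Omega=\Omega_K=\Gamma/H$, $o=H\in\Omega$, let $\rho:\Gamma\to\mathrm{Sym}(\Omega)$ be the action, and define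
$$G_K=\mathrm{FSym}(\Omega)\,\rho(\Gamma)\le\mathrm{Sym}(\Omega).$$
The set $\Omega$ is infinite because $H\le B$ and the orbit $\Gamma\Pi$ is infinite.

The next lemma says that $H$, and even any finite-index subgroup, determines the plane $\Pi$. The subgroup $V$ excludes everything outside $\Pi$, and goodness excludes lines inside it. Without goodness the lemma fails: for $K=1$ the group $H$ consists of the matrices with $A=\pm I$, and every line in $\Pi$ is invariant.

**Lemma 7.** Let $K$ be good. If $H_1\le H$ has finite index, the only proper nonzero $H_1$-invariant subspace of $\mathbb Q^3$ is $\Pi$.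

*Proof.* $\Pi$ is invariant since $H_1\le B$. Put $m=[V:V\cap H_1]$, which is finite. As $V\cong\mathbb Z^2$ is abelian, $H_1$ contains $\begin{pmatrix}I&mw\\0&1\end{pmatrix}$ for all $w\in\mathbb Z^2$. Let $S$ be an invariant subspace. If $S$ contains a vector $s$ with $s_3\neq0$, then applying this matrix to $s$ and subtracting $s$ shows that $ms_3(w,0)\in S$ for all $w$. So $\Pi\subseteq S$, and together with $s$ this gives $S=\mathbb Q^3$. Otherwise $S\subseteq\Pi$. If $0\neq S\subsetneq\Pi$, then $S$ is a line in $\mathbb Q^2$ invariant under the image of $H_1$ in $GL_2(\mathbb Z)$, since $B$ acts on $\Pi$ via $A$. That image has finite index in $\tilde K$, contradicting Lemma 6. $\square$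

**Lemma 8.** Let $K$ be good. Then $\rho$ is injective and $\rho(\Gamma)\cap\mathrm{FSym}(\Omega)=1$, so $G_K=\mathrm{FSym}(\Omega)\rtimes\rho(\Gamma)\cong\mathrm{FSym}(\Omega)\rtimes\Gamma$. Moreover $G_K$ is finitely generated.

*Proof.* **Step 1: $\rho$ is injective.** An element of $\ker\rho=\bigcap_g gHg^{-1}$ stabilizes $g\Pi$ for every $g\in\Gamma$. Every rational plane $P$ has this form: $P\cap\mathbb Z^3$ is a direct summand of $\mathbb Z^3$ of rank $2$, so a basis $b_1,b_2$ of it extends to a basis $b_1,b_2,b_3$ of $\mathbb Z^3$. After changing the sign of $b_3$ if needed, the matrix with columns $b_1,b_2,b_3$ lies in $\Gamma$ and maps $\Pi$ to $P$. So the element stabilizes all rational planes, hence all rational lines, which are intersections of two planes. It is therefore a scalar $\lambda$ with $\lambda^3=1$ and $\lambda\in\mathbb Q$, so $\lambda=1$.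

**Step 2: no nontrivial $\rho(\gamma)$ is finitary.** Let $N=\rho^{-1}(\mathrm{FSym}(\Omega))\trianglelefteq\Gamma$. Finitary permutations have finite order and $\rho$ is injective, so $N$ is a torsion group. Let $\Gamma(3)=\ker(SL_3(\mathbb Z)\to SL_3(\mathbb Z/3))$. By (F6), $N\cap\Gamma(3)=1$. Both groups are normal, so commutators of their elements lie in $N\cap\Gamma(3)=1$, and $N$ centralizes $\Gamma(3)$. In particular each $X\in N$ commutes with $I+3E_{ij}$, hence with $E_{ij}$, for $i\ne j$. Comparing entries in $XE_{ij}=E_{ij}X$ gives $X_{ki}=0$ for $k\ne i$ and $X_{ii}=X_{jj}$. So $X$ is scalar, and $X=I$ as in Step 1. Hence $N=1$. (The same computation shows that the center of $\Gamma$ is trivial.)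

**Step 3: finite generation.** Let $s_1,\dots,s_n$ generate $\Gamma$, and let $t_j$ be the transposition $(o\ \ s_jo)$, or the identity if $s_jo=o$. Consider the graph on $\Omega$ with edges $\{\gamma o,\gamma s_jo\}$ for $\gamma\in\Gamma$, $j\le n$, $\gamma o\ne\gamma s_jo$. It is the image, under $\gamma\mapsto\gamma o$, of the Cayley graph of $\Gamma$ with edges $\{\gamma,\gamma s_j\}$, so it is connected. The transpositions along its edges are the conjugates $\rho(\gamma)t_j\rho(\gamma)^{-1}$ of the nontrivial $t_j$. Along a path $a_0,a_1,\dots,a_k$ of distinct points the transpositions $(a_i\ a_{i+1})$ generate $\mathrm{Sym}\{a_0,\dots,a_k\}\ni(a_0\ a_k)$, so by connectedness the edge transpositions generate $\mathrm{FSym}(\Omega)$. Hence the elements $\rho(s_j),t_j$ $(j\le n)$ generate $G_K$. $\square$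

## Isomorphisms and outer automorphisms of $G_K$

Now Lemmas 3, 4 and 7 and fact (F3) combine. Lemma 3 makes an isomorphism into a bijection, Lemma 4 makes the bijection equivariant, (F3) describes the twist, and Lemma 7 brings everything back into $B$ and then into $D$.

**Proposition 9.** Let $K,K'$ be good.
(i) $G_K$ is finitely generated and centerless.
(ii) $G_K\cong G_{K'}$ if and only if $K$ and $K'$ are conjugate in $D$.
(iii) $\mathrm{Out}(G_K)\cong N_D(K)/K$. In particular $G_K$ is complete if and only if $N_D(K)=K$.

*Proof.* (i) is Lemmas 3 and 8. Write $H=H_K$, $H'=H_{K'}$, $\Omega'=\Omega_{K'}$, with action $\rho'$.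

**Step 1: from an isomorphism to a conjugacy of stabilizers.** Let $\varphi:G_K\to G_{K'}$ be an isomorphism. By Lemma 3, $\varphi(g)=fgf^{-1}$ with a bijection $f:\Omega\to\Omega'$. As $f\,\mathrm{FSym}(\Omega)f^{-1}=\mathrm{FSym}(\Omega')$, and $G_K/\mathrm{FSym}(\Omega)\cong\Gamma\cong G_{K'}/\mathrm{FSym}(\Omega')$ via $\rho$ and $\rho'$, the isomorphism induces $\alpha\in\mathrm{Aut}(\Gamma)$ with $f\rho(\gamma)f^{-1}\in\mathrm{FSym}(\Omega')\rho'(\alpha(\gamma))$. Lemma 4 gives a bijection $f'$, equal to $f$ off a finite set, with $f'(\gamma\omega)=\alpha(\gamma)f'(\omega)$. Let $f'(o)=gH'$. An element $\gamma$ fixes $o$ if and only if $\alpha(\gamma)$ fixes $gH'$, so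
$$\alpha(H)=gH'g^{-1}.$$

**Step 2: exclude inverse transpose.** By (F3), $\alpha(X)=aXa^{-1}$ or $\alpha(X)=aX^{-T}a^{-1}$ with $a\in\Gamma$. For the standard bilinear form, $\langle X^{-T}s,v\rangle=\langle s,X^{-1}v\rangle$. So a subspace is invariant under $\{X^{-T}:X\in H\}$ if and only if its orthogonal complement is $H$-invariant. In the second case Lemma 7 then shows that the unique proper nonzero $\alpha(H)$-invariant subspace is the line $a\Pi^\perp$. But by Lemma 7 for $H'$, the unique proper nonzero subspace invariant under $gH'g^{-1}=\alpha(H)$ is the plane $g\Pi$, a contradiction. So $\alpha(X)=aXa^{-1}$ and $aHa^{-1}=gH'g^{-1}$.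

**Step 3: move into $B$.** Comparing invariant planes in $aHa^{-1}=gH'g^{-1}$ gives $a\Pi=g\Pi$. So $c:=g^{-1}a$ lies in $B$, and
$$cHc^{-1}=H'.\tag{2}$$
By equivariance, and since $a^{-1}g=c^{-1}$,
$$f'(\gamma H)=\alpha(\gamma)gH'=a\gamma a^{-1}gH'=a\gamma c^{-1}H'.\tag{3}$$

**Step 4: proof of (ii).** If $G_K\cong G_{K'}$, the image of (2) in $D$ says that $K$ and $K'$ are conjugate in $D$. Conversely, let $dKd^{-1}=K'$ with $d\in D$ and lift $d$ to $c\in B$. Since $H,H'$ are full preimages, $cHc^{-1}=H'$. The map $\gamma H\mapsto\gamma c^{-1}H'$ is well defined, because $\gamma hc^{-1}H'=\gamma c^{-1}(chc^{-1})H'=\gamma c^{-1}H'$ for $h\in H$, and its inverse is $\gamma H'\mapsto\gamma cH$. It is an isomorphism of $\Gamma$-sets $\Omega\to\Omega'$, so conjugation by it carries $\mathrm{FSym}(\Omega)$ to $\mathrm{FSym}(\Omega')$ and $\rho(\gamma)$ to $\rho'(\gamma)$. Hence $G_K\cong G_{K'}$.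

**Step 5: proof of (iii), computing the normalizer.** Let $\mathcal N$ be the normalizer of $G_K$ in $\mathrm{Sym}(\Omega)$; by (1), $\mathrm{Out}(G_K)\cong\mathcal N/G_K$. For $c\in N_\Gamma(H)$ put $\rho_c(\gamma H)=\gamma c^{-1}H$. As in Step 4 this is well defined. Also $\rho_c\rho_{c'}=\rho_{cc'}$, and $\rho_c=1$ if and only if $c\in H$. So $c\mapsto\rho_c$ is a homomorphism with kernel $H$. Since $\rho_c$ commutes with $\rho(\Gamma)$ and normalizes $\mathrm{FSym}(\Omega)$, it lies in $\mathcal N$.

Let $f\in\mathcal N$. Steps 1–3 apply to the automorphism $g\mapsto fgf^{-1}$ with $K'=K$. By (3), $f'=\rho(a)\rho_c$, and by (2), $c\in N_\Gamma(H)$. Since $f$ and $f'$ agree off a finite set, $f\in\mathrm{FSym}(\Omega)f'$. Hence $\mathcal N=G_K\cdot\{\rho_c:c\in N_\Gamma(H)\}$, and $c\mapsto\rho_cG_K$ is a surjective homomorphism $N_\Gamma(H)\to\mathcal N/G_K$.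

**Step 6: its kernel is $H$.** Suppose $\rho_c\in G_K$, say $\rho_c=\tau\rho(\gamma)$ with $\tau$ finitary. As $\rho_c$ commutes with $\rho(\Gamma)$, its image $\gamma$ in $G_K/\mathrm{FSym}(\Omega)\cong\Gamma$ is central, so $\gamma=1$ and $\rho_c$ is finitary. It fixes a point of the infinite set $\Omega$ and commutes with the transitive group $\rho(\Gamma)$, so it fixes every point: $\rho_c=1$ and $c\in H$. Hence $\mathrm{Out}(G_K)\cong N_\Gamma(H)/H$.

**Step 7: descend to $D$.** If $c\in N_\Gamma(H)$, then $c\Pi$ is invariant under $cHc^{-1}=H$, so $c\Pi=\Pi$ by Lemma 7, and $c\in B$. As $H$ is the full preimage of $K$ under the surjection $B\to D$, an element of $B$ normalizes $H$ if and only if its image normalizes $K$. So $N_\Gamma(H)/H\cong N_D(K)/K$. The last statement follows because $G_K$ is centerless. $\square$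

Example: for $K=W$ we get $\mathrm{Out}(G_W)\cong D/W\cong S_3$, so $G_W$ is not complete.

What is left for Theorem 1 is combinatorics in $D$: for each $x\in X$ find a good $K_x\le W$ with $N_D(K_x)=K_x$ such that $K_x,K_{x'}$ are conjugate *in $D$* if and only if $x\,E\,x'$. The condition is conjugacy in $D=W\rtimes\Sigma$, not just in $W$, so the coding must not admit any symmetry that permutes the letters $p,q,r$.

## Coding $E$-classes by good subgroups

Let $E$ be a countable Borel equivalence relation on $X$. We may assume that $X$ is a Borel subset of $2^{\mathbb N}$. By (F5) let $\Lambda=\{\gamma_i:i\in\mathbb N\}$ (repetitions allowed) be a countable group acting on $X$ in a Borel way with orbit relation $E$. The ray $\mathbb N_x$ of the test case recorded one $x$. Now we take one ray for each member of the class $[x]_E$ and use the swaps $4i+2\leftrightarrow4i+3$, idle until now, to link the rays.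

For $x\in X$ let $Y_x=[x]_E\times\mathbb N$ and let $W=\langle p\rangle*\langle q\rangle*\langle r\rangle$ act on $Y_x$ by these involutions:

* $p:(y,2k)\leftrightarrow(y,2k+1)$;
* $q:(y,2k+1)\leftrightarrow(y,2k+2)$, and $q$ fixes $(y,0)$;
* $r$ fixes $(y,0)$ and $(y,1)$; $r:(y,4i+2)\leftrightarrow(\gamma_iy,4i+3)$; and $r$ swaps $(y,4i+4),(y,4i+5)$ if $y(i)=1$ and fixes both if $y(i)=0$.

Each $\gamma_i$ is a bijection of $[x]_E$, so $r$ is a well-defined involution. The action is transitive: $p$ and $q$ connect each ray $\{y\}\times\mathbb N$, and $r$ connects the ray of $y$ to that of $\gamma_iy$ for every $i$. The $W$-set $Y_x$ depends only on $[x]_E$. Let $K_x=\mathrm{Stab}_W((x,0))$. It contains $q$ and $r$, and also $prp$, since $(x,0)\mapsto(x,1)\mapsto(x,1)\mapsto(x,0)$. So $K_x$ is good.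

**Lemma 10.** $K_x$ and $K_{x'}$ are conjugate in $D$ if and only if $x\,E\,x'$. Moreover $N_D(K_x)=K_x$.

*Proof.* If $x\,E\,x'$, then $Y_x=Y_{x'}$, and $K_x,K_{x'}$ are point stabilizers in one transitive $W$-set, hence conjugate in $W$.

**Step 1: turn conjugacy in $D$ into a twisted isomorphism.** Let $dK_xd^{-1}=K_{x'}$ and write $d=w\varepsilon$ with $w\in W$, $\varepsilon\in\Sigma$. Recall that $W$ is normal in $D$. For $h\in W$ put $\psi(h(x,0))=(dhd^{-1})(x',0)$. We have $h(x,0)=h'(x,0)$ if and only if $h^{-1}h'\in K_x$, if and only if $dh^{-1}h'd^{-1}\in K_{x'}$. So $\psi$ is well defined and injective, and it is surjective since $dWd^{-1}=W$ is transitive on $Y_{x'}$. By construction $\psi(hy)=(dhd^{-1})\psi(y)$ for $y\in Y_x$. Hence $\psi'=w^{-1}\psi$ satisfies $\psi'(hy)=(\varepsilon h\varepsilon^{-1})\psi'(y)$.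

**Step 2: show that $\varepsilon=1$.** Let $\pi$ be the permutation of $\{p,q,r\}$ induced by $\varepsilon$. A letter $s$ fixes $y$ if and only if $\pi(s)$ fixes $\psi'(y)$. On both $Y_x$ and $Y_{x'}$ the letter $p$ has no fixed point while $q$ and $r$ have some, so $\pi(p)=p$. Next, $\langle p,r\rangle$ has the finite orbit $\{(x,0),(x,1)\}$ on $Y_x$, and $\psi'$ maps it to a finite orbit of $\langle p,\pi(r)\rangle$ on $Y_{x'}$. The orbits of $\langle p,q\rangle$ are the rays, all infinite, so $\pi(r)\ne q$. Hence $\pi=\mathrm{id}$. By Lemma 5(b), $\varepsilon=1$. So $d=w\in W$ and $\psi'$ is $W$-equivariant.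

**Step 3: read off $y$.** The fixed points of $q$ are exactly the points $(y,0)$, so $\psi'(y,0)=(\phi(y),0)$ for some map $\phi:[x]_E\to[x']_E$. Applying $p,q,p,\dots$ alternately gives $\psi'(y,n)=(\phi(y),n)$ for all $n$. Since $(y,4i+4)$ is fixed by $r$ if and only if $y(i)=0$, we get $\phi(y)(i)=y(i)$ for all $i$, that is, $\phi(y)=y$. In particular $x\in[x']_E$.

**Step 4: the normalizer.** If $x=x'$, Step 3 says $\psi'=\mathrm{id}$, so $(x,0)=\psi'(x,0)=w^{-1}\psi(x,0)=w^{-1}(x,0)$. Hence $d=w\in K_x$. $\square$

Put $H_x=H_{K_x}$ and $G_x=G_{K_x}$, marked by the generators $\rho(s_j),t_j$ $(j\le n)$ of Lemma 8.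

**Lemma 11.** The map $x\mapsto G_x\in\mathcal{FG}$ is Borel.

*Proof.* **Step 1: $\{x:w\in K_x\}$ is Borel for each $w\in W$.** By induction on the length of a word $w$ in $p,q,r$ we show that there is a countable Borel partition of $X$ such that on each piece $w(x,0)=(\gamma x,n)$ with $\gamma\in\Lambda$ and $n\in\mathbb N$ constant. For the empty word take $\gamma=1,n=0$. Applying $p$ or $q$ to $(\gamma x,n)$ changes only $n$, in a way determined by $n$. Applying $r$ does nothing if $n\in\{0,1\}$, gives $(\gamma_i\gamma x,4i+3)$ if $n=4i+2$, and gives $(\gamma_i^{-1}\gamma x,4i+2)$ if $n=4i+3$. If $n\in\{4i+4,4i+5\}$, split the piece by the Borel condition $(\gamma x)(i)=1$; on each part $n$ changes or stays in a fixed way. Now $\{x:w\in K_x\}$ is the union, over the pieces with $n=0$, of the sets of $x$ in the piece with $\gamma x=x$, and this is Borel.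

**Step 2: $\{x:\gamma\in H_x\}$ is Borel for each $\gamma\in\Gamma$.** This set is empty unless $\gamma\in B$ with image $w\in W\le D$, and then it is $\{x:w\in K_x\}$.

**Step 3: $\{x:\text{a given word is trivial in }G_x\}$ is Borel.** The word is trivial if and only if it fixes $\gamma H_x$ for all of the countably many $\gamma\in\Gamma$, so we fix $\gamma$. Evaluate the word on $\gamma H_x$ letter by letter from the right, keeping an element $\delta\in\Gamma$ with current point $\delta H_x$; start with $\delta=\gamma$. A letter $\rho(s_j)^{\pm1}$ replaces $\delta$ by $s_j^{\pm1}\delta$. A letter $t_j^{\pm1}=t_j$ replaces $\delta$ by $s_j$ if $\delta\in H_x$; otherwise by $1$ if $s_j^{-1}\delta\in H_x$; otherwise it leaves $\delta$ alone. At the end ask whether $\gamma^{-1}\delta\in H_x$. This is a finite decision tree whose questions "$\delta\in H_x$?" concern elements $\delta$ determined by $\gamma$, the word and the previous answers. By Step 2 the resulting condition on $x$ is Borel. $\square$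

**Proof of Theorem 1.** By Lemma 10 and Proposition 9, $G_x$ is finitely generated and complete. By Proposition 9(ii) and Lemma 10, $G_x\cong G_{x'}\iff K_x,K_{x'}$ are conjugate in $D\iff x\,E\,x'$. By Lemma 11 the map $x\mapsto G_x$ is Borel. As $E$ was arbitrary, isomorphism on $\mathcal{FG}_{cmp}$ is countable universal, so Conjecture 1.2 holds. $\blacksquare$

In the test case $E$ is equality on $2^{\mathbb N}$, $\Lambda$ is trivial and $Y_x$ is the ray $\mathbb N_x$. The groups $P_x$ could not tell $x$ from a finite modification of it; the groups $G_x=\mathrm{FSym}(\Gamma/H_x)\rtimes SL_3(\mathbb Z)$ can.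

## Prescribing $\mathrm{Out}(G_x)\cong C$

By Proposition 9(iii), $\mathrm{Out}(G_x)\cong N_D(K_x)/K_x$. If conjugation by $D$ can be brought into $W$ as in Lemma 10, this is the automorphism group of the $W$-set $Y_x$. So for Theorem 2 we replace each ray by $C$ many copies, linked so that left multiplication by $C$ is a symmetry and nothing else is.

With $X\subseteq2^{\mathbb N}$ and $\Lambda$ as before, let $(\gamma_i,c_i)_{i\in\mathbb N}$ enumerate $\Lambda\times C$, repetitions allowed. Let $Y_x=[x]_E\times C\times\mathbb N$, with $p:(y,c,2k)\leftrightarrow(y,c,2k+1)$ and $q:(y,c,2k+1)\leftrightarrow(y,c,2k+2)$, $q$ fixing $(y,c,0)$. Let $r$ fix $(y,c,0),(y,c,1)$, let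
$$r:(y,c,4i+2)\leftrightarrow(\gamma_iy,cc_i,4i+3),$$
and let $r$ swap $(y,c,4i+4),(y,c,4i+5)$ if $y(i)=1$ and fix both if $y(i)=0$. Since $(y,c)\mapsto(\gamma_iy,cc_i)$ is a bijection of $[x]_E\times C$, these are involutions. The ray of $(y,c)$ is linked to the ray of $(\gamma y,cc')$ for all $\gamma\in\Lambda,c'\in C$, so the action is transitive. Let $K_x=\mathrm{Stab}_W(x,1,0)$. As before $q,r,prp\in K_x$, so $K_x$ is good.

**Lemma 12.** $K_x,K_{x'}$ are conjugate in $D$ if and only if $x\,E\,x'$, and $N_D(K_x)/K_x\cong C$. For each $\gamma\in\Gamma$ the set $\{x:\gamma\in H_{K_x}\}$ is Borel.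

*Proof.* If $x\,E\,x'$, then $Y_x=Y_{x'}$ is transitive, and $K_x,K_{x'}$ are conjugate in $W$.

**Step 1: a conjugacy gives an isomorphism of a special form.** Let $dK_xd^{-1}=K_{x'}$, $d=w\varepsilon$ with $w\in W,\varepsilon\in\Sigma$. As in Step 1 of Lemma 10, $\psi(h(x,1,0))=(dhd^{-1})(x',1,0)$ is a well-defined bijection $Y_x\to Y_{x'}$, and $\psi'=w^{-1}\psi$ satisfies $\psi'(hy)=(\varepsilon h\varepsilon^{-1})\psi'(y)$. Again $p$ has no fixed points while $q$ and $r$ have some; $\langle p,r\rangle$ has the finite orbit $\{(x,1,0),(x,1,1)\}$; and the $\langle p,q\rangle$-orbits are the infinite rays. So $\varepsilon$ fixes $p,q,r$, hence $\varepsilon=1$, $d\in W$, and $\psi'$ is $W$-equivariant. It maps the $q$-fixed points, which are the points $(y,c,0)$, to $q$-fixed points. Applying $p,q$ alternately shows that it maps rays to rays preserving the last coordinate. Comparing which points $(\cdot,\cdot,4i+4)$ are fixed by $r$ shows that it preserves the first coordinate. So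
$$\psi'(y,c,n)=(y,\theta(y,c),n)$$
for some function $\theta$. In particular $x\,E\,x'$.

**Step 2: reduce to automorphisms of $Y_x$.** For $x=x'$, Step 1 gives $N_D(K_x)=N_W(K_x)$. Write $*=(x,1,0)$. For $w\in N_W(K_x)$ let $A_w(h*)=hw^{-1}*$. This is well defined, as $hkw^{-1}*=hw^{-1}(wkw^{-1})*=hw^{-1}*$ for $k\in K_x$. The map $w\mapsto A_w$ is a homomorphism to $\mathrm{Aut}_W(Y_x)$ with kernel $K_x$. It is onto: given $A\in\mathrm{Aut}_W(Y_x)$, write $A(*)=w^{-1}*$. The points $*$ and $w^{-1}*$ have the same stabilizer, so $K_x=w^{-1}K_xw$, and $A=A_w$. So $N_D(K_x)/K_x\cong\mathrm{Aut}_W(Y_x)$.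

**Step 3: compute $\mathrm{Aut}_W(Y_x)$.** An element $\psi'$ of $\mathrm{Aut}_W(Y_x)$ is equivariant, so the last part of Step 1 applies to it and $\psi'(y,c,n)=(y,\theta(y,c),n)$. Comparing $\psi'r$ and $r\psi'$ at $(y,c,4i+2)$ gives $\theta(\gamma_iy,cc_i)=\theta(y,c)c_i$, that is,
$$\theta(\gamma y,cc')=\theta(y,c)c'\qquad(\gamma\in\Lambda,\ c,c'\in C).$$
Taking $\gamma=1$ and $c=1$ gives $\theta(y,c')=\theta(y,1)c'$. Taking $c=c'=1$ gives $\theta(\gamma y,1)=\theta(y,1)$, and since $\Lambda$ is transitive on $[x]_E$, $\theta(y,1)$ is a constant $b\in C$. So $\theta(y,c)=bc$. Conversely, left multiplication by any $b\in C$ on the second coordinate commutes with $p,q,r$, because the links of $r$ multiply $c$ on the right and the bits depend only on $y$. Hence $\mathrm{Aut}_W(Y_x)\cong C$.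

**Step 4: Borelness.** As in Lemma 11, for each word $w$ there is a countable Borel partition of $X$ with $w(x,1,0)=(\gamma x,c,n)$ on each piece, with $\gamma\in\Lambda$, $c\in C$, $n\in\mathbb N$ constant; the letter $r$ now also multiplies $c$ on the right by $c_i^{\pm1}$ when $n=4i+2$ or $4i+3$. So $\{x:w\in K_x\}$, the union over the pieces with $n=0$ and $c=1$ of the sets where $\gamma x=x$, is Borel. The sets $\{x:\gamma\in H_{K_x}\}$ are Borel as in Step 2 of Lemma 11. $\square$

By Proposition 9, $G_x=G_{K_x}$ is now centerless, $\mathrm{Out}(G_x)\cong C$, and $G_x\cong G_{x'}\iff x\,E\,x'$. It remains to mark $G_x$ by two generators, uniformly in $x$.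

## Two generators for $G_K$

Let $K$ be any good subgroup, $H=H_K$, $\Omega=\Gamma/H$, $o=H$. We write $\gamma$ for $\rho(\gamma)$. Let $u\in\Gamma$ be the permutation matrix $e_1\mapsto e_2\mapsto e_3\mapsto e_1$, so $u^3=1$, and let $v=I+E_{12}$. Then $\Gamma=\langle u,v\rangle$: conjugating $v$ by powers of $u$ gives $I+E_{12},I+E_{23},I+E_{31}$, commutators of these give $I+E_{13},I+E_{21},I+E_{32}$, and the elementary matrices generate $SL_3(\mathbb Z)$.

The plan is to find an odd finitary involution $z$ that commutes with $u$. Since $u$ has order $3$ and $z$ order $2$, the single element $uz$ generates both, and $\langle uz,v\rangle=\langle\Gamma,z\rangle$. If $z$ is chosen well, this group contains $\mathrm{FSym}(\Omega)$.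

**Choice of $g$.** We first need a $g\in\Gamma$ with $\langle H,g\rangle=\Gamma$. Let $e_i^*$ be the dual basis and
$$(\lambda_0,\lambda_1,\lambda_2)=(e_3^*,\ e_1^*+e_2^*,\ e_2^*),$$
a $\mathbb Z$-basis of the dual lattice. Define $g$ by $\lambda_i\circ g^{-1}=\lambda_{i+1}$, indices mod $3$. It permutes a $\mathbb Z$-basis of the dual lattice in a $3$-cycle, so it is integral of determinant $1$: $g\in\Gamma$. Write $I+w\otimes\lambda$ for the map $x\mapsto x+\lambda(x)w$. Then $V=\{I+w\otimes\lambda_0:w\in\ker\lambda_0\cap\mathbb Z^3\}\le H$. Since $g(I+w\otimes\lambda)g^{-1}=I+gw\otimes(\lambda\circ g^{-1})$, we get $g^iVg^{-i}=\{I+w\otimes\lambda_i:w\in\ker\lambda_i\cap\mathbb Z^3\}$. Let $b_0,b_1,b_2$ be the basis of $\mathbb Z^3$ dual to $(\lambda_i)$. These three groups contain $I+b_j\otimes\lambda_i$ for all $i\neq j$, that is, all elementary matrices with respect to the basis $(b_j)$. Therefore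
$$\langle H,g\rangle=\Gamma.\tag{4}$$

**Six distinct points.** We check that the points $u^io,\ u^igo$ $(0\le i\le2)$ are pairwise distinct. For a covector $\lambda$ we have $u\ker\lambda=\ker(\lambda\circ u^{-1})$, with $e_1^*\circ u^{-1}=e_2^*$, $e_2^*\circ u^{-1}=e_3^*$, $e_3^*\circ u^{-1}=e_1^*$. Since $\Pi=\ker\lambda_0$ and $g\Pi=\ker\lambda_1$,
$$\Pi=\ker e_3^*,\qquad u\Pi=\ker e_1^*,\qquad u^2\Pi=\ker e_2^*,$$
$$g\Pi=\ker(e_1^*+e_2^*),\qquad ug\Pi=\ker(e_2^*+e_3^*),\qquad u^2g\Pi=\ker(e_3^*+e_1^*).$$
The six covectors are pairwise non-proportional, so the six planes are distinct. As $H$ stabilizes $\Pi$, the map $ko\mapsto k\Pi$ is well defined on $\Omega$, so the six points are distinct.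

Moreover, for $k\in\{u,u^2,g,ug,u^2g\}$ we have $k\Pi\neq\Pi$, and the $H$-orbit of $ko$ is infinite. Otherwise $H\cap kHk^{-1}$, the stabilizer of $ko$ in $H$, would have finite index in $H$ and leave the plane $k\Pi\ne\Pi$ invariant, contradicting Lemma 7.

**The element $z$ and the group $T$.** Put
$$z=\prod_{i=0}^{2}(u^io\ \ u^igo)\in\mathrm{FSym}(\Omega),\qquad T=\langle uz,v\rangle\le G_K.$$
The element $z$ is a product of three disjoint transpositions, so it is an odd permutation of order $2$. Conjugation by $u$ permutes the three transpositions cyclically because $u^3=1$, so $z$ commutes with $u$. Hence $(uz)^3=z$ and $(uz)^4=u$, so $T=\langle\Gamma,z\rangle$.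

**Lemma 13.** $T=G_K$.

*Proof.* **Step 1: $T$ contains a $3$-cycle mapping $o$ to $go$.** For each of the five points $a\neq o$ of $\mathrm{supp}\,z$ and each of the six points $s\in\mathrm{supp}\,z$, the set $\{h\in H:ha=s\}$ is empty or a coset of $\mathrm{Stab}_H(a)$, which has infinite index in $H$ because the $H$-orbit of $a$ is infinite. By (F7) these at most $30$ cosets do not cover $H$. So there is $h\in H$ mapping all five points outside $\mathrm{supp}\,z$. Put $z'=hzh^{-1}\in T$. Since $ho=o$, we have $\mathrm{supp}\,z\cap\mathrm{supp}\,z'=\{o\}$.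

The permutation $z'$ is $(o\ \ z'(o))$ times two further transpositions, on whose points $z$ acts trivially. So $zz'z^{-1}$ is $(z(o)\ \ z'(o))$ times the same two transpositions. These cancel in
$$zz'z^{-1}z'^{-1}=(z(o)\ \ z'(o))(o\ \ z'(o))=(o\ \ z(o)\ \ z'(o)).$$
Since $z(o)=go$, this $3$-cycle in $T$ maps $o$ to $go$.

**Step 2: two overlapping $3$-cycles.** Two $3$-cycles whose supports are distinct and intersect generate the alternating group on the union $U$ of their supports. The generated group $Q$ is transitive on $U$ and contains a $3$-cycle. If $|U|=4$, then $|Q|$ is divisible by $4$ and by $3$, so $Q=A_4$. If $|U|=5$, then $|Q|$ is divisible by $15$, so $Q$ has index $4$, $2$ or $1$ in $A_5$. An index $m\in\{2,4\}$ would give a nontrivial homomorphism $A_5\to S_m$, injective by simplicity, which is impossible as $60>24$. So $Q=A_5$.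

**Step 3: an equivalence relation on $\Omega$.** Define $a\approx b$ if $a=b$ or some $3$-cycle in $T$ maps $a$ to $b$. This is reflexive, and symmetric by taking inverses. We show:

$(**)$ *$\approx$ is an equivalence relation, and $(a\,b\,c)\in T$ whenever $a\approx b\approx c$ with $a,b,c$ distinct.*

Let $a,b,c$ be distinct and $(a\,b\,x),(b\,c\,y)\in T$. If the supports are equal, then $c\in\{a,b,x\}$ forces $x=c$, so $(a\,b\,c)\in T$. Otherwise the supports are distinct and share $b$, so by Step 2 the group $T$ contains the alternating group on their union, and hence $(a\,b\,c)$. In both cases the inverse of $(a\,b\,c)$ maps $a$ to $c$, so $a\approx c$. The other cases of transitivity are trivial.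

**Step 4: all points are equivalent.** Conjugating $3$-cycles by elements of $T$ shows that $\approx$ is $T$-invariant, hence $\Gamma$-invariant. So $\{\gamma\in\Gamma:\gamma o\approx o\}$ is a subgroup. It contains $H$, which fixes $o$, and it contains $g$ by Step 1. By (4) it is $\Gamma$, and since $\Gamma$ is transitive on $\Omega$, all points are $\approx$-equivalent.

**Step 5: conclusion.** By $(**)$, $T$ contains all $3$-cycles, hence the finitary alternating group. As $z\in T$ is odd, $\mathrm{FSym}(\Omega)\le T$. Also $\rho(\Gamma)\le T$, so $T=G_K$. $\square$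

## Proof of Theorem 2

Let $K_x$ be the good subgroups of Lemma 12, and mark $G_x=G_{K_x}$ by the pair $(\rho(u)z,\rho(v))$, which generates by Lemma 13. By Proposition 9 and Lemma 12, $G_x$ is centerless, $\mathrm{Out}(G_x)\cong C$, and $G_x\cong G_{x'}\iff x\,E\,x'$.

It remains to see that the marked group depends on $x$ in a Borel way. The elements $u,v,g\in\Gamma$ are fixed and do not depend on $x$. As in Step 3 of Lemma 11, evaluate a word in the two generators on a point $\gamma H_x$, keeping $\delta\in\Gamma$ with current point $\delta H_x$. Applying $\rho(u)^{\pm1}$ or $\rho(v)^{\pm1}$ multiplies $\delta$ on the left. Applying $z=z^{-1}$ replaces $\delta$ by $u^ig$ if $u^{-i}\delta\in H_x$, replaces it by $u^i$ if $(u^ig)^{-1}\delta\in H_x$, for $i=0,1,2$, and leaves it alone if none of these six conditions holds; at most one of them can hold, as the six points are distinct. At the end ask whether $\gamma^{-1}\delta\in H_x$. All questions have the form "$\delta\in H_x$?", which is Borel in $x$ by Lemma 12. Intersecting over $\gamma\in\Gamma$, triviality of a word in $G_x$ is a Borel condition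 on $x$, so $x\mapsto(G_x;\rho(u)z,\rho(v))$ is Borel.

For $C=1$ the groups $G_x$ are centerless with trivial outer automorphism group, hence complete and $2$-generated. So every countable Borel equivalence relation Borel reduces to isomorphism of $2$-generated complete groups. $\blacksquare$
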